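# Tagged functions and finite windows: why OCA makes the additivity of measure larger than $\aleph_1$

## 1. A coloring of functions that carry binary tags

Fix two functions. The first is a bound $B:\omega\to\omega\setminus\{0\}$; we look at functions $f\in\omega^\omega$ with $f(i)<B(i)$ for all $i$. The second is $h:\omega\to\omega$ with $h(m)\to\infty$; it says how many values we are willing to tolerate at place $m$. Put
$$N_n=\prod_{i<n}B(i),\qquad N_0=1,$$
so that functions below $B$ have at most $N_n$ different restrictions to $n=\{0,\dots,n-1\}$. Next, measure how long a restriction we can afford at place $m$: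
$$\ell(m)=\max\{n\le m:\ 2N_n\le h(m)\}\ \text{ if } h(m)\ge 2,\qquad \ell(m)=0\ \text{ otherwise.}\tag{1}$$
The set in (1) contains $n=0$ when $h(m)\ge 2$, so the maximum exists. Since $h\to\infty$, also $\ell\to\infty$: given $n$, every $m\ge n$ with $h(m)\ge\max\{2,2N_n\}$ has $\ell(m)\ge n$. Hence for each $d\in\omega$ the **window**
$$W(d)=\{m\ge d:\ \ell(m)\le d\}\tag{2}$$
is finite. It contains $d$, because $\ell(d)\le d$.

For $f\neq f'$ let $\Delta(f,f')=\min\{n:f(n)\ne f'(n)\}$. Now attach to a function $f$ a tag $y\in 2^\omega$, and call a pair of tagged functions good, in symbols $\{(f,y),(f',y')\}\in K_0$, if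
$$f\ne f'\quad\text{and}\quad \forall m\in W(\Delta(f,f'))\ \bigl(y(m)=y'(m)\Rightarrow f(m)=f'(m)\bigr).\tag{3}$$
In words: inside the window that belongs to the place where $f$ and $f'$ split, the two functions may disagree, but only where their tags disagree. All other pairs are in $K_1$.

**Example 1.** For $x\in 2^\omega$ let $f_x(m)<2^{m+1}$ be the number whose binary digits are $x(0),\dots,x(m)$. So $f_x(m)$ codes $x\restriction(m+1)$, $\Delta(f_x,f_{x'})=\Delta(x,x')$, and $f_x,f_{x'}$ disagree at every $m\ge\Delta(x,x')$. Take $B(i)=2^{i+1}$ and $h(m)=2^m$. Then $N_n=2^{n(n+1)/2}$, and $2N_n\le h(m)$ means $\frac{n(n+1)}2+1\le m$, which already implies $n\le m$. So $\ell(m)\ge d+1$ exactly when $\frac{(d+1)(d+2)}2+1\le m$, and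
$$W(d)=\Bigl\{d,\,d+1,\dots,\tfrac{(d+1)(d+2)}2\Bigr\}.$$
For instance $W(0)=\{0,1\}$, $W(1)=\{1,2,3\}$, $W(2)=\{2,\dots,6\}$. Here a pair $\{(f_x,y),(f_{x'},y')\}$ with $x\ne x'$ is in $K_0$ iff $y'(m)=1-y(m)$ for all $m\in W(\Delta(x,x'))$.

What is the coloring for? A set all of whose pairs are good has very few values at each place, and this is a pure counting fact.

**Proposition 1.** Let $Y$ be a set of tagged functions $(f,y)$ with all $f$ below $B$ and all pairs in $K_0$, and let $F'$ be the set of first coordinates of points of $Y$. Then each $f\in F'$ occurs with exactly one tag $y_f$, and for every $m$ with $h(m)\ge 2$ we have $|\{f(m):f\in F'\}|\le h(m)$.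

**Proof.** Two points with the same first coordinate form a pair that is not in $K_0$, so the tag is unique. Fix $m$ with $h(m)\ge2$, and split $F'$ into at most $N_{\ell(m)}$ classes according to $f\restriction \ell(m)$. Let $f\ne f'$ be in the same class and suppose $y_f(m)=y_{f'}(m)$. Put $d=\Delta(f,f')$; then $d\ge\ell(m)$.

* If $d>m$, then $f(m)=f'(m)$ by the definition of $\Delta$.
* If $d\le m$, then $m\ge d$ and $\ell(m)\le d$, so $m\in W(d)$, and (3) gives $f(m)=f'(m)$.

So within one class the value $f(m)$ is determined by the bit $y_f(m)$. Hence there are at most $2N_{\ell(m)}\le h(m)$ values. $\square$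

The plan is to obtain, from the Open Coloring Axiom, an uncountable $Y$ as in Proposition 1, and from that a statement about unions of null sets.

## 2. Open colorings, null sets, slaloms

For a set $X$, $[X]^2$ is the set of its two-element subsets. We identify $[X]^2$ with a symmetric subset of $X\times X$ minus the diagonal, so it makes sense to call $K_0\subseteq[X]^2$ open: a pair in $K_0$ stays in $K_0$ when both points move slightly.

**Definition (OCA, in Todorčević's formulation).** For every $X\subseteq\mathbb R$ and every partition $[X]^2=K_0\cup K_1$ with $K_0$ open, either there is an uncountable $Y\subseteq X$ with $[Y]^2\subseteq K_0$, or $X$ is a union of countably many sets $X_n$ with $[X_n]^2\subseteq K_1$ for every $n$.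

A set $Y$ with $[Y]^2\subseteq K_i$ is called $K_i$-homogeneous. The axiom depends only on the topology of $X$, so we may apply it to every $X$ homeomorphic to a set of reals. The space $\omega^\omega$ is homeomorphic to the irrationals, $\omega^\omega\times\omega^\omega$ is homeomorphic to $\omega^\omega$ by interleaving, and $\prod_iB(i)\times2^\omega$ is a subspace of $\omega^\omega\times\omega^\omega$. So subspaces of all of these are allowed. In such spaces, $K_0$ is open as soon as membership of a pair is decided by finitely many coordinates of the two points.

**Example 2.** On $X\subseteq2^\omega$ let $\{x,x'\}\in K_0$ iff $\Delta(x,x')$ is even. Knowing $x,x'$ up to the place $\Delta(x,x')$ suffices, so $K_0$ is open. For $X=2^\omega$ the set $Y=\{x: x(i)=0\text{ for all odd }i\}$ is an uncountable $K_0$-homogeneous set. For $X=\{x:x(i)=0\text{ for all even }i\}$ we have $[X]^2\subseteq K_1$, and $X_0=X$ witnesses the second alternative.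

**Definition.** $\mathrm{add}(\mathcal N)$ is the least cardinality of a family of Lebesgue null subsets of $\mathbb R$ whose union is not null.

Countable unions of null sets are null, so $\mathrm{add}(\mathcal N)\ge\aleph_1$. The question, taken from "Continuous Colorings Associated With Certain Characteristics Of The Continuum", is whether OCA forces unions of $\aleph_1$ null sets to be null.

**Theorem A.** OCA implies $\mathrm{add}(\mathcal N)>\aleph_1$.

We shall not color null sets. We color functions.

**Definition.** For $h:\omega\to\omega$, an *$h$-slalom* is a map $S:\omega\to[\omega]^{<\omega}$ with $|S(m)|\le h(m)$ for all $m$. It *localizes* $F\subseteq\omega^\omega$ if for every $f\in F$ we have $f(m)\in S(m)$ for all but finitely many $m$.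

For example, with $h(m)=m$ the slalom $S(m)=\{0,\dots,m-1\}$ localizes all constant functions at once.

**Theorem B.** Assume OCA and $\lim_mh(m)=\infty$. Then every $F\subseteq\omega^\omega$ with $|F|\le\aleph_1$ is localized by an $h$-slalom.

**Theorem B implies Theorem A.** The purpose of this step is to code a null set by one function, so that a slalom becomes a null set. Let $\lambda$ be Lebesgue measure and let $N_\alpha$ ($\alpha<\omega_1$) be null sets; a family of size at most $\aleph_1$ can be written this way, with repetitions.

For each $\alpha$ and each $j\in\omega$ cover $N_\alpha$ by countably many rational open intervals of total length $<2^{-j}$. List all these intervals, over all $j$ and with repetitions, as $J_0,J_1,\dots$. Then $\sum_i\lambda(J_i)<\infty$, and every $x\in N_\alpha$ lies in $J_i$ for infinitely many $i$, at least one for each $j$. Choose $0=i_0<i_1<\cdots$ with $\sum_{i\ge i_m}\lambda(J_i)<4^{-m}$ for $m\ge1$, and let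
$$C^\alpha_m=\bigcup_{i_m\le i<i_{m+1}}J_i .$$
Then $\lambda(C_m^\alpha)<4^{-m}$ for $m\ge1$. Each $C_m^\alpha$ uses only finitely many indices $i$, so every $x\in N_\alpha$ is in $C^\alpha_m$ for infinitely many $m$.

Let $e$ enumerate, by $\omega$, all finite unions of rational open intervals, and choose $f_\alpha(m)$ with $e(f_\alpha(m))=C^\alpha_m$. By Theorem B with $h(m)=2^m$ there is an $h$-slalom $S$ that localizes all $f_\alpha$. Let
$$U_m=\bigcup\{e(c):c\in S(m),\ \lambda(e(c))\le4^{-m}\},\qquad \lambda(U_m)\le2^m4^{-m}=2^{-m}.$$
For each $\alpha$ we have $f_\alpha(m)\in S(m)$, hence $C_m^\alpha\subseteq U_m$, for almost all $m$. Therefore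
$$\bigcup_{\alpha<\omega_1}N_\alpha\subseteq\bigcap_n\bigcup_{m\ge n}U_m .$$
The right side has measure at most $\sum_{m\ge n}2^{-m}$ for every $n$, so it is null. Hence $\mathrm{add}(\mathcal N)>\aleph_1$. $\square$

From now on the goal is Theorem B.

## 3. Countable families, and a family that cannot be localized

If $F=\{f_i:i<\omega\}$ is countable and $h\to\infty$, then $S(m)=\{f_i(m):i<h(m)\}$ is an $h$-slalom. It localizes $F$, since for fixed $i$ we have $i<h(m)$ for almost all $m$. No axiom is needed.

The hypothesis $h\to\infty$ is needed already here. If $h(m)\le c$ for infinitely many $m$, then the $c+1$ constant functions with values $0,\dots,c$ are not localized by any $h$-slalom $S$: for almost all $m$ the set $S(m)$ would contain all of $0,\dots,c$, while $|S(m)|\le c$ infinitely often.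

Large families are a different matter. In Example 1, take all $f_x$, $x\in2^\omega$, and $h(m)=2^m$. If $S$ is an $h$-slalom, then $\{x:f_x(m)\in S(m)\}$ is a union of at most $2^m$ of the $2^{m+1}$ cylinders of length $m+1$, so it has measure at most $\frac12$ in the coin-tossing measure on $2^\omega$. Thus $\{x:f_x(m)\in S(m)\text{ for all }m\ge n\}$ has measure at most $\frac12$. These sets increase with $n$, so their union has measure at most $\frac12$, and some $f_x$ is not localized. In particular, if the Continuum Hypothesis holds, this is a family of size $\aleph_1$ that no $2^m$-slalom localizes. So Theorem B really needs some axiom.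

## 4. Why the tags are there, and why the windows are finite

**Coloring without tags.** We want many functions that share values, so a sensible first attempt is to color pairs from $F$ itself, putting $\{f,f'\}$ into $K_0$ if $f$ and $f'$ agree at some (or all) places of $W(\Delta(f,f'))$ beyond $\Delta(f,f')$. Test this on $F=\{f_x:x\in Z\}$, where $Z\subseteq 2^\omega$ is any uncountable set. Two such functions disagree everywhere from $\Delta$ on, and each window $W(d)$ of Example 1 has an element beyond $d$. So $K_0$ is empty, the second alternative of OCA holds with $X_0=F$, and we learn nothing. The attempt fails at one definite point: nothing excludes the second alternative.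

The tags are there to exclude it. If we take all pairs $(f,y)$ with $f\in F$ and $y\in2^\omega$, then a piece of a countable cover must be somewhere dense in the tag direction, and there we can choose tags that disagree wherever we wish. By (3), disagreeing tags make the pair good. Proposition 1 shows that the freedom to disagree costs only a factor $2$.

**Infinite windows.** Why not ask for the implication in (3) at all $m\ge\Delta(f,f')$? On $F\times2^\omega$ with $F$ as above, that would say $y'(m)=1-y(m)$ for all $m\ge\Delta$. Changing one far coordinate of $y'$ destroys it, so no pair in $K_0$ is interior and $K_0$ is not open unless it is empty. Nor could it have an infinite homogeneous set: with windows $[d,\infty)$ the proof of Proposition 1 needs only one class for every $m$ and gives at most two values at each place, whereas infinitely many $f_x$ take an unbounded number of values at $m$ as $m$ grows. The window must be finite. The price is that one must first split into $N_{\ell(m)}$ classes, and the assumption $h\to\infty$ pays for it.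

**The bound.** One more thing is needed. The whole construction assumed $f(i)<B(i)$, so that $N_n$ is finite. So we first have to bound $\aleph_1$ functions at once.

## 5. Bounding $\aleph_1$ functions: OCA implies $\mathfrak b>\aleph_1$

Write $f\le^*g$ if $f(m)\le g(m)$ for all but finitely many $m$. Let $\mathfrak b$ be the least size of a $\le^*$-unbounded subset of $\omega^\omega$. A countable family $\{f_i\}$ is bounded by $g(n)=\max_{i\le n}f_i(n)$, so $\mathfrak b\ge\aleph_1$.

**Lemma 2 (Todorčević).** OCA implies $\mathfrak b>\aleph_1$.

**Proof.** Suppose $\mathfrak b=\aleph_1$.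

**Step 1: a well-ordered unbounded family.** We want a family on which "eventually below" follows the index. Let $\{h_\alpha:\alpha<\omega_1\}$ be unbounded. By recursion, pick $g\in\omega^\omega$ with $f_\beta\le^*g$ for all $\beta<\alpha$ (countably many), and let $f_\alpha(n)=\sum_{i\le n}(g(i)+h_\alpha(i)+1)$. Then $f_\alpha$ is strictly increasing, $h_\alpha\le f_\alpha$, and $f_\beta(n)<f_\alpha(n)$ for almost all $n$ whenever $\beta<\alpha$. The family is unbounded. Every uncountable subfamily is unbounded too, since its indices are cofinal in $\omega_1$ and a bound for it would bound every $f_\alpha$.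

Let $X=\{f_\alpha:\alpha<\omega_1\}$, and let $\{f,g\}\in K_0$ iff $f(m)<g(m)$ and $g(n)<f(n)$ for some $m,n$. Two coordinates decide this, so $K_0$ is open. A pair is in $K_1$ iff its members are comparable in the pointwise order.

**Step 2: the second alternative fails.** Otherwise, since $X$ is uncountable, there is an uncountable $Z\subseteq\omega_1$ such that $\{f_\alpha:\alpha\in Z\}$ is linearly ordered pointwise. For $\alpha<\beta$ in $Z$ we have $f_\alpha<f_\beta$ at almost all places, so comparability means $f_\alpha\le f_\beta$ pointwise. For $\alpha\in Z$ let $\alpha'$ be the next element of $Z$ and pick $n_\alpha$ with $f_\alpha(n_\alpha)<f_{\alpha'}(n_\alpha)$. There are only countably many pairs $(n_\alpha,f_\alpha(n_\alpha))$, so there are $\alpha<\beta$ in $Z$ with $n_\alpha=n_\beta=n$ and $f_\alpha(n)=f_\beta(n)$. As $\alpha'\le\beta$,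
$$f_\beta(n)\ge f_{\alpha'}(n)>f_\alpha(n)=f_\beta(n),$$
a contradiction.

**Step 3: the first alternative fails.** Let $Z\subseteq\omega_1$ be uncountable and suppose $Y=\{f_\alpha:\alpha\in Z\}$ is $K_0$-homogeneous. We look for two comparable members. Let $D\subseteq Y$ be countable and dense in $Y$, and let $\gamma\in Z$ exceed all indices of members of $D$. For each $\beta\in Z$ above $\gamma$ we have $f_\gamma(j)\le f_\beta(j)$ from some place on. There are countably many candidates for this place and for the restriction of $f_\beta$ to it. So there are $n_0$ and an uncountable $Z'\subseteq Z\setminus(\gamma+1)$ such that $f_\gamma(j)\le f_\beta(j)$ for all $j\ge n_0$ and $\beta\in Z'$, and $f_\beta\restriction n_0$ is the same for all $\beta\in Z'$.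

The family $\{f_\beta:\beta\in Z'\}$ is unbounded, so for some $n$ the set $\{f_\beta(n):\beta\in Z'\}$ is infinite; otherwise the pointwise maximum would be a bound. Take the least such $n$. Then $n\ge n_0$, since the functions agree below $n_0$. By minimality only finitely many restrictions $f_\beta\restriction n$ occur, so for some $u\in\omega^n$ the set $\{f_\beta(n):\beta\in Z',\ f_\beta\restriction n=u\}$ is infinite.

Now choose in this order. First, $f_\alpha\in D$ with $f_\alpha\restriction n=u$, which exists because $D$ is dense in $Y$ and some member of $Y$ extends $u$. Second, $m_1\ge n$ with $f_\alpha(j)\le f_\gamma(j)$ for all $j\ge m_1$, which exists because $\alpha<\gamma$. Third, $\beta\in Z'$ with $f_\beta\restriction n=u$ and $f_\beta(n)\ge f_\alpha(m_1)$. Then: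

* below $n$, $f_\alpha=f_\beta$;
* for $n\le j\le m_1$, monotonicity gives $f_\beta(j)\ge f_\beta(n)\ge f_\alpha(m_1)\ge f_\alpha(j)$;
* for $j\ge m_1$, $f_\alpha(j)\le f_\gamma(j)\le f_\beta(j)$, since $j\ge n_0$.

So $f_\alpha\le f_\beta$ pointwise, and $\alpha<\gamma<\beta$. Hence $\{f_\alpha,f_\beta\}\in[Y]^2$ is not in $K_0$, a contradiction. Both alternatives of OCA fail, so $\mathfrak b>\aleph_1$. $\square$

## 6. Baire category in the tag direction

For $s\in2^{<\omega}$ let $[s]=\{y\in2^\omega:s\subset y\}$.

**Lemma 3.** Assume OCA and $h(m)\to\infty$. Every uncountable $F\subseteq\omega^\omega$ has an uncountable subset localized by a single $h$-slalom.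

**Proof.** We may shrink $F$ and assume $|F|=\aleph_1$.

**Step 1: a common bound $B$.** By Lemma 2 there is $b\in\omega^\omega$ with $f\le^*b$ for all $f\in F$. For each $f$ there is $n$ with $f(i)\le b(i)$ for all $i\ge n$. The pairs $(n,f\restriction n)$ range over a countable set, so after passing to an uncountable subset of $F$ we may fix $n_0$ and $t\in\omega^{n_0}$ with $f\restriction n_0=t$ and $f(i)\le b(i)$ for all $i\ge n_0$ and all $f\in F$. Let $B(i)=t(i)+1$ for $i<n_0$ and $B(i)=b(i)+1$ for $i\ge n_0$. Then $f(i)<B(i)$ for all $i$ and all $f\in F$. With this $B$ and the given $h$, define $N_n,\ell,W$ as in Section 1.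

**Step 2: the coloring is open.** Let $X=F\times2^\omega\subseteq\prod_iB(i)\times2^\omega$, which is homeomorphic to a set of reals, with $K_0$ given by (3). Take a pair in $K_0$ with $d=\Delta(f,f')$ and choose $k>\max W(d)$; then $k>d$, as $d\in W(d)$. If two points of $X$ agree with $(f,y)$ and with $(f',y')$, respectively, below $k$ in both coordinates, then their first coordinates also split exactly at $d$, and the condition on $W(d)$ reads the same. So the new pair is in $K_0$.

**Step 3: the second alternative fails.** Suppose $X=\bigcup_kX_k$ with $[X_k]^2\subseteq K_1$ for all $k$. For $f\in F$ the sections $(X_k)_f=\{y:(f,y)\in X_k\}$ cover $2^\omega$. By the Baire category theorem they are not all nowhere dense, so there are $k_f\in\omega$ and $s_f\in2^{<\omega}$ with $(X_{k_f})_f$ dense in $[s_f]$. There are only countably many possibilities for $(k_f,s_f,f\restriction|s_f|)$, and $F$ is uncountable. So there are $f\ne f'$ in $F$ with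
$$k_f=k_{f'}=k,\qquad s_f=s_{f'}=s,\qquad f\restriction|s|=f'\restriction|s| .$$
Let $d=\Delta(f,f')$. Then $d\ge|s|$, so $W=W(d)$ is a finite subset of $[|s|,\infty)$. The string $s$ says nothing about coordinates in $W$. So by density we can choose
$$y\in(X_k)_f\cap[s]\ \text{ with } y\equiv0\text{ on }W,\qquad y'\in(X_k)_{f'}\cap[s]\ \text{ with } y'\equiv1\text{ on }W .$$
Now $y(m)\ne y'(m)$ for all $m\in W$, so the implication in (3) holds vacuously and $\{(f,y),(f',y')\}\in K_0$. But both points lie in $X_k$, a contradiction.

**Step 4: reading off the slalom.** By OCA there is an uncountable $Y\subseteq X$ with $[Y]^2\subseteq K_0$. By Proposition 1 each $f$ occurs in $Y$ with only one tag, so the set $F'$ of first coordinates is uncountable. Let $S(m)=\{f(m):f\in F'\}$ if $h(m)\ge2$, and $S(m)=\emptyset$ for the finitely many other $m$. Proposition 1 gives $|S(m)|\le h(m)$ for all $m$, so $S$ is an $h$-slalom, and it localizes $F'$. $\square$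

## 7. From an uncountable subfamily to the whole family

Lemma 3 catches uncountably many members of $F$ and says nothing about the others. The remedy is to apply it to functions each of which carries a whole initial segment of $F$; then catching any uncountable set of them catches everything.

**Proof of Theorem B.** We may assume $F\neq\emptyset$. Write $F=\{f_\alpha:\alpha<\omega_1\}$, with repetitions if necessary, and let $h'(m)=\lfloor\sqrt{h(m)}\rfloor$. Then $h'\to\infty$, $h'\le h$ and $h'(m)^2\le h(m)$.

**Step 1: coding initial segments.** For each infinite $\alpha<\omega_1$ enumerate $\alpha=\{\beta_i:i<\omega\}$ and let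
$$S_\alpha(m)=\{f_{\beta_i}(m):i<h'(m)\}.$$
By the computation in Section 3, this is an $h'$-slalom localizing $\{f_\beta:\beta<\alpha\}$. Fix a coding of finite subsets of $\omega$ by natural numbers, and let $\varphi_\alpha(m)$ be the code of $S_\alpha(m)$. So $\varphi_\alpha\in\omega^\omega$.

**Step 2: the case where $\{\varphi_\alpha\}$ is countable.** Then one slalom $S=S_\alpha$ occurs for uncountably many $\alpha$. It is an $h'$-slalom, hence an $h$-slalom. Every $\beta<\omega_1$ lies below one of these $\alpha$, so $S$ localizes every $f_\beta$.

**Step 3: the case where $\{\varphi_\alpha\}$ is uncountable.** Apply Lemma 3 to the set $\{\varphi_\alpha\}$ and to $h'$. We get an uncountable $A\subseteq\omega_1$ and an $h'$-slalom $R$ such that for each $\alpha\in A$, $\varphi_\alpha(m)\in R(m)$ for almost all $m$. Let $T(m)$ be the union of those finite sets of size $\le h'(m)$ that are coded by elements of $R(m)$. Then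
$$|T(m)|\le h'(m)\cdot h'(m)\le h(m),$$
so $T$ is an $h$-slalom. Given $\beta<\omega_1$, pick $\alpha\in A$ with $\alpha>\beta$. For almost all $m$ both $f_\beta(m)\in S_\alpha(m)$ and $\varphi_\alpha(m)\in R(m)$ hold. As $|S_\alpha(m)|\le h'(m)$, the latter gives $S_\alpha(m)\subseteq T(m)$. So $f_\beta(m)\in T(m)$ for almost all $m$, and $T$ localizes $F$. $\square$

With Section 2 this also proves Theorem A.

## 8. Only sets of size at most $\mathrm{non}(\mathcal M)$ are colored

Let $\mathrm{non}(\mathcal M)$ be the least size of a nonmeager set of reals. Countable sets are meager, so $\mathrm{non}(\mathcal M)\ge\aleph_1$.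

**Proposition 4.** OCA restricted to sets $X$ of size at most $\mathrm{non}(\mathcal M)$ already implies $\mathrm{add}(\mathcal N)>\aleph_1$.

**Proof.** OCA was used in two places only. In Lemma 2 the set $X$ has size $\aleph_1\le\mathrm{non}(\mathcal M)$. In Lemma 3 it was $F\times2^\omega$ with $|F|=\aleph_1$, and we now replace $2^\omega$ by a smaller set of tags.

**Step 1: a small nonmeager set of tags.** Let $M\subseteq\mathbb R$ be nonmeager with $|M|=\mathrm{non}(\mathcal M)$. Some $M\cap[n,n+1]$, $n\in\mathbb Z$, is nonmeager; translate it into $[0,1]$. Binary expansion is a homeomorphism between the sequences in $2^\omega$ that are not eventually constant and the points of $(0,1)$ that are not dyadic rationals. Only countably many points are left out on each side, so meagerness is not affected. This yields a nonmeager $A\subseteq2^\omega$ with $|A|\le\mathrm{non}(\mathcal M)$.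

**Step 2: rerunning Lemma 3 with $X=F\times A$.** Now $|X|\le\aleph_1\cdot\mathrm{non}(\mathcal M)=\mathrm{non}(\mathcal M)$. Steps 1, 2 and 4 of that proof do not change. In Step 3 the only property of the tag space that was used is this: if $A=\bigcup_kA_k$, then some $A_k$ is dense in some $[s]$. It holds because otherwise all $A_k$ would be nowhere dense and $A$ would be meager. The tags $y,y'$ are then found in the dense sections as before. So Lemma 3, and with it Theorems B and A, follow from the restricted axiom. $\square$

## 9. The exact value: $\mathrm{add}(\mathcal N)=\mathfrak b=\aleph_2$ under OCA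

**Theorem C.** Assume OCA.

1. Let $\kappa\ge\aleph_0$ be a cardinal and $h:\omega\to\omega$. Every $F\subseteq\omega^\omega$ with $|F|\le\kappa$ is localized by an $h$-slalom if and only if $h(m)\to\infty$ and $\kappa\le\aleph_1$.
2. $\mathrm{add}(\mathcal N)=\mathfrak b=\aleph_2$.

Two further lemmas are needed: the value of $\mathfrak b$, and a classical inequality.

**Lemma 5 (Todorčević).** OCA implies $\mathfrak b=\aleph_2$.

**Proof.** By Lemma 2, $\mathfrak b\ge\aleph_2$. Suppose $\mathfrak b>\aleph_2$. Write $f\ll g$ if $g(m)-f(m)\to\infty$. This relation is transitive, and $f\ll g\le^*k$ or $f\le^*g\ll k$ implies $f\ll k$. As a small example, $0\ll\log$-type growth is allowed: for $f(m)=m$ and $g(m)=m+\lfloor\sqrt m\rfloor$ we have $f\ll g$, while $f\not\ll f+1$.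

**Step 1: a tower $(f_\alpha)$ from below and a tower $(g_\beta)$ from above.** We shall build a gap that no function fills. Since $\mathfrak b>\aleph_2$, any family of at most $\aleph_2$ functions has a $\le^*$-bound $g$, and then $m\mapsto g(m)+m$ is $\gg$ all its members. So by recursion we get a $\ll$-increasing sequence $(f_\alpha)_{\alpha<\omega_2}$ and $g_0$ with $f_\alpha\ll g_0$ for all $\alpha$. Continue choosing, as long as possible, $g_\beta$ with
$$f_\alpha\ll g_\beta\ll g_{\beta'}\quad\text{for all }\alpha<\omega_2,\ \beta'<\beta .$$
The $g_\beta$ are distinct elements of a set, so the process stops at some ordinal $\lambda'\ge1$: no $g$ satisfies $f_\alpha\ll g\ll g_\beta$ for all $\alpha<\omega_2$ and $\beta<\lambda'$.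

**Step 2: $\lambda'$ is a limit of uncountable cofinality.** This is where $\mathfrak b>\aleph_2$ is used a second time. If the claim fails, there is a sequence $(\bar g_j)_{j<\omega}$ of $g_\beta$'s whose indices are cofinal in $\lambda'$; if $\lambda'$ is a successor, let all $\bar g_j$ be the last $g_\beta$. We insert a function below all $\bar g_j$ and above all $f_\alpha$.

For $\alpha<\omega_2$ let $\varphi_\alpha(k)$ be the least $n$ such that $\bar g_j(m)-f_\alpha(m)\ge2k$ for all $j\le k$ and all $m\ge n$. It exists because $f_\alpha\ll\bar g_j$ for the finitely many $j\le k$. As $\mathfrak b>\aleph_2$, there is $\varphi$ with $\varphi_\alpha\le^*\varphi$ for all $\alpha$, and we may take $\varphi$ increasing with $\varphi(0)=0$. Let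
$$s(m)=\max\{k\le m:\varphi(k)\le m\},\qquad g(m)=\max\Bigl\{0,\ \min_{j\le s(m)}\bar g_j(m)-s(m)\Bigr\}.$$
The first maximum exists since $\varphi(0)=0$, and $s(m)\to\infty$. Fix $\alpha$. For all large $m$, with $k=s(m)$, we have $\varphi_\alpha(k)\le\varphi(k)\le m$, so $\bar g_j(m)\ge f_\alpha(m)+2k$ for all $j\le k$. Hence
$$\min_{j\le k}\bar g_j(m)-k\ \ge\ f_\alpha(m)+k\ \ge\ 0 .$$
So for large $m$ the truncation at $0$ plays no role, and $g(m)-f_\alpha(m)\ge s(m)$. Moreover, for each $j$ and all large $m$, once $s(m)\ge j$, we have $\bar g_j(m)-g(m)\ge s(m)$. Since $s(m)\to\infty$, $f_\alpha\ll g\ll\bar g_j$ for all $\alpha$ and $j$. Every $g_\beta$ with $\beta<\lambda'$ satisfies $\bar g_j\ll g_\beta$ or $\bar g_j=g_\beta$ for some $j$, so $g\ll g_\beta$. Then $g$ could have been chosen at stage $\lambda'$, a contradiction.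

**Step 3: the gap is not filled even in the sense of $\le^*$.** Let $\lambda=\mathrm{cf}(\lambda')>\omega$, and re-index an increasing cofinal subsequence as $(g_\beta)_{\beta<\lambda}$. We claim that no $e\in\omega^\omega$ satisfies
$$f_\alpha\le^*e\le^*g_\beta\quad\text{for all }\alpha<\omega_2,\ \beta<\lambda.\tag{4}$$
Indeed, (4) would give $f_\alpha\ll f_{\alpha+1}\le^*e\le^*g_{\beta+1}\ll g_\beta$, hence $f_\alpha\ll e\ll g_\beta$ for all $\alpha,\beta$. By cofinality, $e$ would be $\ll$ every member of the original sequence too, and the recursion could have been continued.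

**Step 4: the coloring.** For $\alpha<\omega_2$ and $\beta<\lambda$ let
$$x_{\alpha\beta}=(\min(f_\alpha,g_\beta),\,g_\beta)\in\omega^\omega\times\omega^\omega .$$
The first coordinate is pointwise $\le$ the second, and it is eventually equal to $f_\alpha$, because $f_\alpha\ll g_\beta$. Let $X$ be the set of all $x_{\alpha\beta}$, and let $\{(f,g),(f',g')\}\in K_0$ iff $f\not\le g'$ or $f'\not\le g$ pointwise. One coordinate witnesses this, so $K_0$ is open.

**Step 5: there is no uncountable $K_0$-homogeneous set.** Let $x^\xi=(f^\xi,g^\xi)$, $\xi<\omega_1$, be distinct points of $X$ with indices $(\alpha_\xi,\beta_\xi)$. Choose $\gamma<\omega_2$ above all $\alpha_\xi$. Then $f^\xi\le^*f_\gamma\le^*g^\xi$ for every $\xi$. By the pigeonhole principle there are $\xi\ne\eta$ and $n_0$ such that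
$$f^\xi\le f_\gamma\le g^\xi\ \text{ and }\ f^\eta\le f_\gamma\le g^\eta\ \text{ on }[n_0,\infty),\qquad f^\xi\restriction n_0=f^\eta\restriction n_0,\quad g^\xi\restriction n_0=g^\eta\restriction n_0 .$$
Below $n_0$ we have $f^\xi=f^\eta\le g^\eta$, and from $n_0$ on $f^\xi\le f_\gamma\le g^\eta$. So $f^\xi\le g^\eta$ everywhere, and by symmetry $f^\eta\le g^\xi$ everywhere. The pair is in $K_1$.

**Step 6: $X$ is not a countable union of $K_1$-homogeneous sets.** Suppose $X=\bigcup_nX_n$ with $[X_n]^2\subseteq K_1$. Since $\lambda$ is regular and uncountable, for each $\alpha$ there is $n_\alpha$ with $\{\beta:x_{\alpha\beta}\in X_{n_\alpha}\}$ cofinal in $\lambda$. Since $\omega_2$ is regular and uncountable, there is $n$ with $\{\alpha:n_\alpha=n\}$ cofinal in $\omega_2$. For all $(f,g),(f',g')\in X_n$ we have $f\le g'$ pointwise: for distinct points because the pair is in $K_1$, and for equal points by the construction of $x_{\alpha\beta}$. So the pointwise supremum $e=\sup\{f:(f,g)\in X_n\}$ lies in $\omega^\omega$, and $e\le g$ for every $(f,g)\in X_n$.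

If $n_\alpha=n$, then some $x_{\alpha\beta}$ is in $X_n$ and its first coordinate is eventually $f_\alpha$, so $f_\alpha\le^*e$. This happens for cofinally many $\alpha$. Fixing one such $\alpha$, we get $e\le g_\beta$ for cofinally many $\beta<\lambda$. As the two sequences are $\ll$-monotone, (4) follows for all $\alpha,\beta$, contradicting Step 3.

Both alternatives of OCA fail, so $\mathfrak b=\aleph_2$. $\square$

**Lemma 6.** $\mathrm{add}(\mathcal N)\le\mathfrak b$.

This is a classical ZFC inequality, part of Cichoń's diagram; see Bartoszyński–Judah, *Set Theory: On the Structure of the Real Line*, Ch. 2. Here is a short argument.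

**Proof.** Let $F\subseteq\omega^\omega$ with $|F|<\mathrm{add}(\mathcal N)$; we show that $F$ is $\le^*$-bounded. We may assume $F\ne\emptyset$.

**Step 1: a null set for each function.** Choose pairwise disjoint sets $I_{n,k}\subseteq\{1,2,\dots\}$ for $n\ge1$, $k\in\omega$, with $|I_{n,k}|=n$. With $r=\max I_{n,k}$, let $A(n,k)$ be the set of $x\in(0,1)$ that are not multiples of $2^{-r}$ and whose binary digits at the places in $I_{n,k}$ are all $0$. This is a finite union of open intervals, of measure $2^{-n}$. For fixed $n$ the sets $A(n,k)$, $k\in\omega$, are independent, because binary digits are independent and only finitely many points were removed from each set. So for every infinite $E\subseteq\omega$,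
$$\lambda\Bigl((0,1)\setminus\bigcup_{k\in E}A(n,k)\Bigr)\le\inf_r(1-2^{-n})^r=0.\tag{5}$$
For $f\in F$ the set $H_f$ of all $x$ that lie in $A(n,f(n))$ for infinitely many $n$ is null, since $\sum_n2^{-n}<\infty$. Since $|F|<\mathrm{add}(\mathcal N)$, the set $N=\bigcup_{f\in F}H_f$ is null.

**Step 2: a compact set avoiding all $H_f$.** Cover $N$ by an open set of measure $<\frac12$ and let $K$ be its complement in $[0,1]$, a compact set of positive measure. Remove from $K$ all rational open intervals $J$ with $\lambda(K\cap J)=0$. The new $K$ is compact, has the same positive measure, and $\lambda(K\cap J)>0$ for every rational open interval $J$ that meets it.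

**Step 3: countably many bounds.** For a rational open interval $J$ meeting $K$ and $n\ge1$ let $E_J(n)=\{k:K\cap J\cap A(n,k)=\emptyset\}$. It is finite: otherwise (5) would give $\lambda(K\cap J)=0$. Let $g_J(n)=\max(E_J(n)\cup\{0\})$, and $g_J(0)=0$.

Let $f\in F$. Since $K\cap H_f=\emptyset$, the set $K$ is the union over $p\ge1$ of the sets $\{x\in K:x\notin A(n,f(n))\text{ for all }n\ge p\}$. These are closed, so by the Baire category theorem one of them contains $K\cap J$ for some rational $J$ meeting $K$. Then $f(n)\in E_J(n)$, hence $f(n)\le g_J(n)$, for all $n\ge p$. So every $f\in F$ is $\le^*$ one of the countably many $g_J$. Any $\le^*$-bound of the $g_J$ bounds $F$. $\square$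

**Proof of Theorem C.** (1) If $h\to\infty$ and $\kappa\le\aleph_1$, apply Theorem B. If $h\not\to\infty$, fix $c$ with $h(m)\le c$ for infinitely many $m$; by Section 3 the $c+1$ constant functions with values $0,\dots,c$ are not localized by any $h$-slalom, and $c+1\le\kappa$. If $\kappa\ge\aleph_2$, then by Lemma 5 there is an unbounded $F$ with $|F|=\aleph_2\le\kappa$. A slalom $S$ localizing $F$ would give the $\le^*$-bound $m\mapsto\max(S(m)\cup\{0\})$ for $F$, a contradiction.

(2) By Theorem A, Lemma 6 and Lemma 5,
$$\aleph_2\le\mathrm{add}(\mathcal N)\le\mathfrak b=\aleph_2 .\qquad\square$$
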